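# Reading off where you came from: resolvability of left topological groups of uncountable pseudocharacter

## 1. Finite subsets of $\omega_1$

Let $B_1=[\omega_1]^{<\omega}$ be the set of finite subsets of $\omega_1$. Under symmetric difference $\triangle$ it is a Boolean group with identity $\emptyset$. For $\alpha<\omega_1$ let
$$U_\alpha=\{s\in B_1: s\cap\alpha=\emptyset\}.$$
Each $U_\alpha$ is a subgroup, and the $U_\alpha$ decrease as $\alpha$ grows. We take the cosets $s\triangle U_\alpha$ as a base of a topology, which is a group topology. It is Hausdorff: if $s\ne t$ and $\alpha$ exceeds every element of $s\cup t$, then $s\triangle U_\alpha$ and $t\triangle U_\alpha$ are disjoint, because $s\triangle t$ is nonempty and contained in $\alpha$, so it is not in $U_\alpha$.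

No countable family of open sets has intersection $\{\emptyset\}$. If the $n$-th set contains $U_{\alpha_n}$ and $\alpha=\sup_n\alpha_n<\omega_1$, then the intersection contains $U_\alpha$, and hence the point $\{\alpha\}$.

Can we split $B_1$ into infinitely many disjoint dense sets? Look at the size function $f(s)=|s|$. Let $V$ be open and $a\in V$. Then $a\triangle U_\alpha\subseteq V$ for some $\alpha$. Pick $i\ge\alpha$ larger than all elements of $a$. The point $x=a\triangle\{i\}=a\cup\{i\}$ is in $V$ and $f(x)=f(a)+1$. Now $x$ is a point of the same open set $V$, so we can repeat. Hence $f(V)$ contains every integer $\ge f(a)$. If we partition $\omega$ into infinite sets $C_0,C_1,\dots$, each $C_n$ contains arbitrarily large integers, so each set $\{s:|s|\in C_n\}$ meets every nonempty open set. These sets form a partition of $B_1$ into infinitely many dense sets.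

What made this work? We moved from $a$ to a nearby point $x=a\triangle\{i\}$, and from $x$ alone we can tell where we came from: delete the largest element. With $\Phi(s)=s\setminus\{\max s\}$ and $\Phi(\emptyset)=\emptyset$ we have
$$\Phi(a\triangle\{i\})=a\quad\text{for all but countably many } i,$$
and $f$ simply counts how often $\Phi$ can be applied before $\emptyset$ is reached.

We can do better here, because $x$ also remembers the step $\{i\}$. Partition $\omega_1$ into $\omega_1$ many uncountable sets $P_\xi$ and let $D_\xi=\{s\neq\emptyset:\max s\in P_\xi\}$. These sets are disjoint, and each is dense: given $a\in V$ and $\alpha$ as above, choose $i\in P_\xi$ with $i\ge \alpha$ and $i$ above all elements of $a$. So $B_1$ contains $\omega_1$ disjoint dense sets.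

Everything used the ordering of the "letters" $i<\omega_1$ and a topology made from it. What survives for an arbitrary group, not commutative, with a topology that has nothing to do with any ordering?

## 2. Left topological groups and disjoint dense sets

All spaces are Hausdorff.

**Definition 1.** A topology on a group $G$ is *left invariant* if for every $g\in G$ the map $x\mapsto gx$ is continuous. A group with a (Hausdorff) left invariant topology is a *left topological group*.

Each left translation is then a homeomorphism, its inverse being $x\mapsto g^{-1}x$. Nothing is asked of right translations, of inversion, or of joint continuity. For example, $(\mathbb R,+)$ with the Sorgenfrey topology (base: the intervals $[a,b)$) is a left topological group in which inversion is not continuous.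

**Definition 2.** The *pseudocharacter* of $G$ is the least cardinality of a family of open sets whose intersection is a single point.

By translation we may take the point to be the identity $e$: if $\bigcap_i U_i=\{x\}$, then $\bigcap_i x^{-1}U_i=\{e\}$. The Sorgenfrey line has countable pseudocharacter, since $\bigcap_n[0,1/n)=\{0\}$. The group $B_1$ of Section 1 has uncountable pseudocharacter.

**Definition 3.** A space is *$\omega$-resolvable* if it can be partitioned into countably infinitely many dense subsets. It is *$\omega_1$-resolvable* if it contains $\omega_1$ pairwise disjoint dense subsets.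

The problem, from "Resolvability of left topological groups" (https://elib.gsu.by/bitstream/123456789/22218/1/Protasov_Resolvability.pdf), asks: is every left topological group of uncountable pseudocharacter $\omega$-resolvable? For Abelian groups the answer is known to be affirmative. We shall prove it in general.

**Theorem A.** Every left topological group of uncountable pseudocharacter is $\omega$-resolvable.

In Section 1 we found $\omega_1$ disjoint dense sets. Whether this happens in general is a question about large cardinals. An ideal on $\kappa$ is *$\kappa$-complete* if it is closed under unions of fewer than $\kappa$ members. It is *$\omega_1$-saturated* if there are no $\omega_1$ pairwise disjoint sets outside the ideal. For instance, the ideal of countable subsets of $\omega_1$ is $\omega_1$-complete but not $\omega_1$-saturated, because $\omega_1$ splits into $\omega_1$ uncountable sets.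

**Theorem B.** The following are equivalent:

1. there is a left topological group of uncountable pseudocharacter that is not $\omega_1$-resolvable;
2. there is an uncountable cardinal $\kappa$ and a proper $\kappa$-complete ideal on $\kappa$ that contains all singletons and is $\omega_1$-saturated.

Moreover, a group $G$ as in (1) yields a $\kappa\le|G|$ as in (2).

So if no such $\kappa$ exists, "$\omega$" in Theorem A can be replaced by "$\omega_1$". If such a $\kappa$ exists, "$\omega$" is optimal. A measurable cardinal $\kappa$ is an example: in the ideal dual to a $\kappa$-complete nonprincipal ultrafilter, of any two disjoint sets at least one belongs to the ideal.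

Both theorems are proved in ZFC.

## 3. The filter of nearby directions

In Section 1 a "step" was multiplication by $\{i\}$, and what mattered was that almost all $i$ were allowed. The right language for "almost all" is that of filters.

**Definition 4.** A *$\sigma$-filter* on a set $Y$ is a proper filter on $Y$ closed under countable intersections. Given a $\sigma$-filter $F$, "for $F$-a.e. $y$" means "for all $y$ in some member of $F$". A set $P\subseteq Y$ is *$F$-positive* if it meets every member of $F$.

For instance, on an uncountable set the sets with countable complement form a $\sigma$-filter, and its positive sets are the uncountable ones. We use four simple facts.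

* $P$ is $F$-positive if and only if $Y\setminus P\notin F$. Indeed, if $P$ misses $A\in F$, then $A\subseteq Y\setminus P$, so $Y\setminus P\in F$; the converse is clear.
* Members of $F$ are $F$-positive, because $F$ is proper and closed under intersections.
* If $Y=\bigcup_{n<\omega}Y_n$, then some $Y_n$ is $F$-positive. Otherwise every $Y\setminus Y_n$ is in $F$, and so is their intersection $\emptyset$.
* If $P$ is $F$-positive, then $F|P=\{A\subseteq Y:A\cup(Y\setminus P)\in F\}$ is a $\sigma$-filter with $F\cup\{P\}\subseteq F|P$. It is clearly upward closed. It is closed under countable intersections because $\bigcap_n(A_n\cup(Y\setminus P))=(\bigcap_nA_n)\cup(Y\setminus P)$. It is proper because $\emptyset\in F|P$ would mean $Y\setminus P\in F$.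

The last fact lets us *decide* countable questions: if each $y$ has one of countably many types, we may enlarge $F$ so that a.e. $y$ has one fixed type.

Now let $G$ be a left topological group of uncountable pseudocharacter, and put
$$F_0=\Big\{A\subseteq G:\ A\cup\{e\}\supseteq\bigcap_{n<\omega}U_n\ \text{ for some open } U_n\ni e\Big\}.$$

* $F_0$ is a filter closed under countable intersections, since countably many countable families of neighborhoods form a countable family. It is proper: $\emptyset\in F_0$ would give open $U_n\ni e$ with $\bigcap_nU_n=\{e\}$, that is, countable pseudocharacter. So $F_0$ is a $\sigma$-filter. This is the only use of the hypothesis on pseudocharacter.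
* $G\setminus\{x\}\in F_0$ for every $x\in G$. For $x=e$ this is immediate from the definition. For $x\neq e$ the set $G\setminus\{x\}$ is an open neighborhood of $e$, since points are closed.
* If $V$ is open and $a\in V$, then $a^{-1}V$ is an open neighborhood of $e$, being the preimage of $V$ under $x\mapsto ax$. Hence $a^{-1}V\in F_0$. In words: for $F_0$-a.e. $y$ we have $ay\in V$.

## 4. From a decoder to dense sets

Section 1 suggests looking for a map $\Phi:G\to G$ that recovers $a$ from $ay$ for almost all steps $y$. Let us check first that this would be enough. In $B_1$ the size function $f$ satisfied $f(x)=f(\Phi(x))+1$ for $x\ne\emptyset$. We need such an $f$ for an arbitrary $\Phi$. A fixed point of $\Phi$ shows that the equation cannot hold everywhere, so we allow a small exceptional set $E$. In the example, $E=\{\emptyset\}$.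

**Lemma 1.** Let $\Phi:G\to G$ be any map. There are $f:G\to\mathbb Z$ and $E\subseteq G$ such that $|E\cap\Phi^{-1}(a)|\le1$ for each $a\in G$, and $f(x)=f(\Phi(x))+1$ for all $x\notin E$.

*Proof.* Let $x\sim x'$ mean that $\Phi^i(x)=\Phi^j(x')$ for some $i,j\ge0$. This is clearly reflexive and symmetric. It is transitive: if $\Phi^i(x)=\Phi^j(x')$ and $\Phi^k(x')=\Phi^l(x'')$, then $\Phi^{i+k}(x)=\Phi^{j+k}(x')=\Phi^{j+l}(x'')$. Also $x\sim\Phi(x)$. We define $f$ on each class separately and put at most one point of each class into $E$. This suffices for the bound on $E$, since $\Phi^{-1}(a)$ lies in the class of $a$.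

*A class without periodic points.* Fix $x_0$ in it, and put nothing into $E$. Let $f(x)=i-j$ whenever $\Phi^i(x)=\Phi^j(x_0)$. This does not depend on the choice of $i,j$. Suppose also $\Phi^{i'}(x)=\Phi^{j'}(x_0)$. Then
$$\Phi^{i+j'}(x)=\Phi^{j+j'}(x_0)=\Phi^{i'+j}(x).$$
If $i+j'\ne i'+j$, then $\Phi^{\min(i+j',\,i'+j)}(x)$ would be periodic; so $i+j'=i'+j$, that is, $i-j=i'-j'$. Next, replacing $i,j$ by $i+1,j+1$ we may take $i\ge1$. Then $\Phi^{i-1}(\Phi(x))=\Phi^j(x_0)$, so $f(\Phi(x))=(i-1)-j=f(x)-1$.

*A class with a periodic point.* Two cycles in the same class meet: if $p,q$ are periodic and $\Phi^i(p)=\Phi^j(q)$, this common point lies on both cycles, so the cycles coincide. Thus the class has exactly one cycle. Every point $x$ of the class is eventually mapped into it, since $\Phi^i(x)=\Phi^j(p)$ for a periodic $p$. Choose $x_0$ on the cycle, put $x_0$ into $E$, and let $f(x)$ be the least $i\ge0$ with $\Phi^i(x)=x_0$. For $x\ne x_0$ we have $f(x)\ge1$ and $f(\Phi(x))=f(x)-1$. $\blacksquare$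

**Lemma 2.** Let $G$ be a left topological group of uncountable pseudocharacter, $F'\supseteq F_0$ a $\sigma$-filter on $G$, and $\Phi:G\to G$ a map such that
$$\text{for every } a\in G:\qquad \Phi(ay)=a\ \text{ for } F'\text{-a.e. } y. \tag{1}$$
Then $G$ is $\omega$-resolvable.

*Proof.* Take $f,E$ from Lemma 1. Let $V$ be open and $a\in V$. Since $a^{-1}V\in F_0\subseteq F'$, for $F'$-a.e. $y$ we have both $ay\in V$ and $\Phi(ay)=a$. If such a $y$ also satisfies $ay\in E$, then $ay\in E\cap\Phi^{-1}(a)$, a set with at most one element. So at most one such $y$ has $ay\in E$, and it can be thrown away because $F'$ contains complements of singletons. Hence for $F'$-a.e. $y$,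
$$ay\in V\quad\text{and}\quad f(ay)=f(\Phi(ay))+1=f(a)+1 .$$
As $F'$ is proper, such a $y$ exists. So there is $x\in V$ with $f(x)=f(a)+1$. The same argument applies to $x\in V$, and by induction $f(V)$ contains all integers $\ge f(a)$.

Partition $\omega$ into infinite sets $C_0,C_1,\dots$. Each $C_n$ contains an integer $\ge f(a)$, so $A_n=f^{-1}(C_n)$ meets $V$. Thus the $A_n$ are pairwise disjoint dense sets. Adding $G\setminus\bigcup_nA_n$ to $A_0$ gives a partition of $G$ into countably infinitely many dense sets. $\blacksquare$

Note the order of quantifiers in (1): the exceptional set of $y$ may depend on $a$. Theorem A is now reduced to a statement with no topology in it: every $\sigma$-filter on a group can be enlarged to one that has a decoder.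

## 5. Deleting the last letter, and where this stops working

For a countable group a decoder is easy to get. Some one-point set $\{b\}$ is positive; pass to $F|\{b\}$, and let $\Phi(x)=xb^{-1}$. (In our application this case does not occur, since $F_0$ contains complements of points, but it will start an induction.)

For an uncountable group $H$ of cardinality $\kappa$ we imitate "delete the largest element". Enumerate $H=\{x_\xi:\xi<\kappa\}$ and let $H_\alpha$ be the subgroup generated by $\{x_\xi:\xi<\alpha\}$. Then $H_0=\{e\}$, the chain increases with union $H$, $H_\alpha=\bigcup_{\xi<\alpha}H_\xi$ at limits $\alpha$, and $|H_\alpha|\le|\alpha|+\omega<\kappa$. For $x\ne e$ the least $\beta$ with $x\in H_\beta$ is neither $0$ nor a limit, so it is $\alpha+1$ for a unique $\alpha$. We write $r(x)=\alpha$, the *rank* of $x$. Thus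
$$x\in H_{r(x)+1}\setminus H_{r(x)} .$$

The set $H_{\alpha+1}\setminus H_\alpha$ is a union of right cosets $H_\alpha x$. In each such coset choose a representative. For $x\ne e$ let $t(x)$ be the representative of $H_{r(x)}x$, and put
$$\partial x=x\,t(x)^{-1},\qquad \partial e=e .$$
Since $t(x)=gx$ with $g\in H_{r(x)}$, we get $\partial x=g^{-1}\in H_{r(x)}$. So $x=\partial x\cdot t(x)$: we have split off a last letter $t(x)$ on the right, and what remains is $e$ or has smaller rank. Ranks are ordinals and cannot decrease forever, so there is a least $\ell(x)<\omega$ with $\partial^{\ell(x)}x=e$. Here $\ell(e)=0$.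

*Example.* In $[\kappa]^{<\omega}$, $\kappa$ uncountable, use instead the chain $H_\alpha=[\alpha]^{<\omega}$, $\alpha<\kappa$. It has the same properties. The rank of $x\ne\emptyset$ is $\max x$. The only coset in $H_{\alpha+1}\setminus H_\alpha$ is $H_\alpha\triangle\{\alpha\}$. With representative $\{\alpha\}$ we get $\partial x=x\setminus\{\max x\}$ and $\ell(x)=|x|$.

We chose *right* cosets because they are not disturbed by multiplying on the *left* by a small element:
$$\text{if } x\ne e \text{ and } a\in H_{r(x)},\ \text{ then }\ \partial(ax)=a\,\partial x. \tag{2}$$
Indeed $ax\in H_{r(x)+1}\setminus H_{r(x)}$, so $r(ax)=r(x)$. Also $H_{r(x)}ax=H_{r(x)}x$, so $t(ax)=t(x)$, and $\partial(ax)=ax\,t(x)^{-1}=a\,\partial x$. This iterates: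
$$\text{if } m\ge1,\ a\in H_\gamma \text{ and } \partial^{m-1}x\notin H_\gamma,\ \text{ then }\ \partial^m(ax)=a\,\partial^mx. \tag{3}$$
Since $e\in H_\gamma$, we have $\partial^{m-1}x\neq e$. As $\partial e=e$, all of $x,\partial x,\dots,\partial^{m-1}x$ differ from $e$, and their ranks strictly decrease. The last rank is $\ge\gamma$: if it were some $\rho<\gamma$, then $\partial^{m-1}x\in H_{\rho+1}\subseteq H_\gamma$. So all the ranks are $\ge\gamma$, the element $a\in H_\gamma$ is small enough each time, and (2) applies successively to $x,\partial x,\dots,\partial^{m-1}x$.

Now the natural attempt. By $\sigma$-completeness we may assume that a.e. $y$ has the same length $\ell(y)=k$. Put $\Phi=\partial^k$. If for each $\gamma$ we have $\partial^{k-1}y\notin H_\gamma$ for a.e. $y$, then (3) with $m=k$ gives $\Phi(ay)=a\,\partial^ky=a$ for a.e. $y$, and we are done. This is Section 1, with $k=1$.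

It stops working when the deeper letters of $y$ stay inside a fixed proper subgroup. Take $H=[\omega_2]^{<\omega}$ with $H_\alpha=[\alpha]^{<\omega}$, and let $F$ be the filter on $H$ generated by the sets
$$Y_{\alpha,\beta}=\big\{\{j,i\}:\alpha\le j<\omega_1,\ \beta\le i<\omega_2\big\},\qquad \alpha<\omega_1,\ \ \omega_1\le\beta<\omega_2 .$$
It is a $\sigma$-filter, since countable suprema below $\omega_1$ and below $\omega_2$ stay below. It contains $F_0$ for the group topology whose basic neighborhoods of $\emptyset$ are the subgroups of all $s$ with $s\cap\alpha=\emptyset=s\cap[\omega_1,\beta)$, because such a subgroup contains $Y_{\alpha,\beta}$, no $Y_{\alpha,\beta}$ contains $\emptyset$, and countable intersections of these subgroups contain another one. Almost every $y=\{j,i\}$ has length $2$. Let $a=\{\omega_1\}$ and $i>\omega_1$. Then $a\triangle y=\{j,\omega_1,i\}$, and repeated deletion of the largest element produces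
$$\{j,\omega_1,i\},\quad\{j,\omega_1\},\quad\{j\},\quad\emptyset .$$
The set $a=\{\omega_1\}$ is not among them, so no power of $\partial$ decodes. The first deletion is correct: $\partial(a\triangle y)=a\triangle\{j\}$. In the second one (2) is not available, because $\{j\}$ has rank $j<\omega_1$ and $a\notin H_j$. The letter $\omega_1$ of $a$ now hides the letter $j$. (In this particular topology one could use a different filter, made of singletons $\{i\}$. In general the chain of subgroups has nothing to do with the topology, and we have to take the filter as it comes.)

What should we do after the first deletion? We know $a\triangle\{j\}$, where $\{j\}$ runs through the *smaller* group $H_{\omega_1}=[\omega_1]^{<\omega}$. The coset of $H_{\omega_1}$ containing $a\triangle\{j\}$ is the coset of $a$, so the part $\tau=a\cap[\omega_1,\omega_2)$ is visible and unharmed. It remains to recover $\eta=a\cap\omega_1$ from $\eta\triangle\{j\}$, and this is a decoding problem in $[\omega_1]^{<\omega}$. There, deleting the largest element works for a.e. $j$. So a decoder is: delete the largest element of $x$, then delete the largest element of the part below $\omega_1$.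

In general: delete letters only until what is left of $y$ is trapped in some $H_\beta$; then hand $H_\beta$, a group of smaller cardinality, to an induction, keeping the coset of $H_\beta$ on the side.

## 6. The Decoding Lemma

For the induction, the steps $y$ and the group elements they stand for must be separated: when we pass from $H$ to a subgroup, the filter should stay on the same index set. So we let the filter live on a set $Y$ and use a map $h:Y\to H$.

**Lemma 3 (Decoding Lemma).** Let $H$ be a group, $F$ a $\sigma$-filter on a set $Y$, and $h:Y\to H$ a map. Then there are a $\sigma$-filter $F'\supseteq F$ on $Y$ and a map $\Phi:H\to H$ such that for every $a\in H$,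
$$\Phi(a\,h(y))=a\quad\text{for } F'\text{-a.e. } y. \tag{4}$$

*Proof.* The proof is by induction on $|H|$, for all $Y,F,h$ at once.

**Step 1. Countable $H$.** This step starts the induction. The sets $h^{-1}(b)$, $b\in H$, are countably many and cover $Y$, so some $h^{-1}(b)$ is $F$-positive. Put $F'=F|h^{-1}(b)$ and $\Phi(x)=xb^{-1}$. For $y\in h^{-1}(b)\in F'$ we have $\Phi(a\,h(y))=abb^{-1}=a$.

From now on $|H|=\kappa>\omega$, and the lemma holds for all groups of cardinality $<\kappa$. Fix the chain $(H_\alpha)_{\alpha<\kappa}$, the rank $r$, the deletion map $\partial$ and the length $\ell$ of Section 5. Facts (2) and (3) were proved there for every group of uncountable cardinality $\kappa$.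

**Step 2. How many letters to delete.** We look for a number $m$ such that after $m$ deletions $h(y)$ is trapped in a fixed $H_\beta$, while after $m-1$ deletions it is not trapped anywhere.

The sets $\{y:\ell(h(y))=k\}$, $k<\omega$, cover $Y$. Choose $k$ for which this set is $F$-positive, and let $F_1$ be the restriction of $F$ to it. Let $m\in\{0,\dots,k\}$ be least such that
$$\text{for some } F_1\text{-positive } P \text{ and some } \beta<\kappa:\quad \partial^mh(y)\in H_\beta\ \text{ for all } y\in P .$$
Such an $m$ exists because $k$ has this property: on the set $\{y:\ell(h(y))=k\}$, which is a member of $F_1$ and hence $F_1$-positive, we have $\partial^kh(y)=e\in H_0$. Fix $P,\beta$ for the least $m$, and put $F_2=F_1|P$. Define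
$$h_1(y)=\partial^mh(y)\ \text{ for } y\in P,\qquad h_1(y)=e\ \text{ for } y\notin P .$$
Then $h_1$ is a map from $Y$ to $H_\beta$.

**Step 3. These $m$ deletions are harmless to every $a$.** We show that for each $a\in H$,
$$\partial^m(a\,h(y))=a\,h_1(y)\quad\text{for } F_2\text{-a.e. } y. \tag{5}$$
If $m=0$, both sides are $a\,h(y)$ for $y\in P$, and $P\in F_2$. Let $m\ge1$. Choose $\gamma<\kappa$ with $a\in H_\gamma$, and consider
$$Q=\{y\in P:\partial^{m-1}h(y)\in H_\gamma\}.$$
If $Q$ were $F_1$-positive, then $Q$ and $\gamma$ would witness the property in Step 2 for $m-1$, against the choice of $m$. So $Q$ is not $F_1$-positive, that is, $Y\setminus Q\in F_1\subseteq F_2$. Hence $P\setminus Q\in F_2$. For $y\in P\setminus Q$ we have $\partial^{m-1}h(y)\notin H_\gamma$, and (3) with $x=h(y)$ gives $\partial^m(a\,h(y))=a\,\partial^mh(y)=a\,h_1(y)$.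

**Step 4. The remaining problem lives in $H_\beta$.** We decode $h_1$ by induction and then reassemble. Since $|H_\beta|<\kappa$, the inductive hypothesis applied to $H_\beta$, $F_2$, $h_1$ gives a $\sigma$-filter $F'\supseteq F_2\supseteq F$ and a map $\Phi_1:H_\beta\to H_\beta$ such that for each $b\in H_\beta$,
$$\Phi_1(b\,h_1(y))=b\quad\text{for } F'\text{-a.e. } y. \tag{6}$$
The element $a$ in (5) need not be in $H_\beta$. But right multiplication by $h_1(y)\in H_\beta$ does not change its *left* coset $aH_\beta$. Fix a transversal of the left cosets of $H_\beta$ in $H$, and write each $x\in H$ uniquely as $x=\tau(x)\eta(x)$ with $\tau(x)$ in the transversal and $\eta(x)\in H_\beta$. Define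
$$\Phi(x)=\tau(\partial^mx)\,\Phi_1(\eta(\partial^mx)).$$

**Step 5. Verification.** Let $a\in H$. By (5), for $F'$-a.e. $y$,
$$\partial^m(a\,h(y))=a\,h_1(y)=\tau(a)\,\big[\eta(a)h_1(y)\big],$$
and the bracket is in $H_\beta$. So $\tau$ of this element is $\tau(a)$ and $\eta$ of it is the bracket. Therefore $\Phi(a\,h(y))=\tau(a)\,\Phi_1(\eta(a)h_1(y))$. By (6) with $b=\eta(a)$, this equals $\tau(a)\eta(a)=a$ for $F'$-a.e. $y$. $\blacksquare$

Notice that regularity of $\kappa$ was not used. If $\kappa$ has countable cofinality, say $\kappa=\sup_n\beta_n$, then the sets $\{y:h(y)\in H_{\beta_n}\}$ cover $Y$, one of them is $F_1$-positive, and the proof takes $m=0$: it passes to a smaller group at once.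

**Proof of Theorem A.** Let $G$ be a left topological group of uncountable pseudocharacter. Then $F_0$ is a $\sigma$-filter on $G$. Apply Lemma 3 with $H=Y=G$, $h=\mathrm{id}$ and $F=F_0$. The resulting $F'\supseteq F_0$ and $\Phi:G\to G$ satisfy (1), and Lemma 2 finishes the proof. $\blacksquare$

## 7. A countable group without two disjoint dense sets

The hypothesis on pseudocharacter cannot be dropped. Let $G$ be a countably infinite Boolean group. Ultrafilters on $G$ are multiplied by the rule $A\in pq\iff\{x:x^{-1}A\in q\}\in p$, and $\beta G$ becomes a compact right topological semigroup. The nonprincipal ultrafilters form a closed subset $\beta G\setminus G$. It is a subsemigroup: if $p,q$ are nonprincipal, then $\{g\}\in pq$ would require $\{x:\{x^{-1}g\}\in q\}\in p$, but that set is empty. By the Ellis–Numakura lemma a compact right topological semigroup contains an idempotent. Let $p=pp$ be one in $\beta G\setminus G$.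

Declare $V\subseteq G$ open if $a^{-1}V\in p$ for all $a\in V$. Since $p$ is a filter, this is a topology. It is left invariant: if $a\in bV$, then $b^{-1}a\in V$, and $a^{-1}(bV)=(b^{-1}a)^{-1}V\in p$. For $A\subseteq G$ put $A^p=\{x:x^{-1}A\in p\}$. Because $pp=p$, we have $A\in p\iff A^p\in p$. A direct check gives $x^{-1}A^p=(x^{-1}A)^p$. So if $x\in A^p$, then $x^{-1}A\in p$, hence $x^{-1}A^p=(x^{-1}A)^p\in p$. Thus $A^p$ is open. Its complement is $(G\setminus A)^p$, because $p$ is an ultrafilter, so $A^p$ is clopen.

*Hausdorff.* Let $x\ne z$ and $g=z^{-1}x\ne e$. Choosing one point in each coset of $\{e,g\}$ gives $T$ with $G=T\sqcup gT$, and $g$ exchanges $T$ and $gT$. Exactly one of the two halves is in $p$, and the other is in $gp$, so $gp\ne p$ and $xp=zgp\ne zp$. Take $A\in xp$ with $A\notin zp$. Then $x\in A^p$ and $z\notin A^p$, and the clopen set $A^p$ separates the points.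

There are no isolated points, since $\{a\}$ open would mean $\{e\}\in p$. The pseudocharacter is countable, since $G$ is countable and points are closed.

*No two disjoint dense sets.* If there were two, enlarging one of them would give $G=A\sqcup C$ with $A,C$ dense. The set $A\cap A^p$ is open: for $x$ in it both $x^{-1}A$ and $x^{-1}A^p$ are in $p$. It misses the dense set $C$, so it is empty. Likewise $C\cap C^p=\emptyset$. Since $G=A^p\sqcup C^p$, we get $A\subseteq C^p$ and $C\subseteq A^p$, hence $A=C^p$. So $A$ is a nonempty open set missing $C$, a contradiction.

## 8. Many disjoint positive sets, or a saturated ideal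

In Section 1 the decoder gave even $\omega_1$ dense sets, since $x=ay$ reveals not only $a$ but also the step $y=\Phi(x)^{-1}x$. The same works whenever the filter $F'$ has $\omega_1$ disjoint positive sets. This gives one half of Theorem B.

**Proof of (1)$\Rightarrow$(2) in Theorem B.** Let $G$ be a left topological group of uncountable pseudocharacter that is not $\omega_1$-resolvable. Take $F',\Phi$ as in the proof of Theorem A.

**Step 1. $F'$ has no $\omega_1$ pairwise disjoint positive sets.** Suppose $P_\xi$, $\xi<\omega_1$, are such sets. Put
$$D_\xi=\{x\in G:\Phi(x)^{-1}x\in P_\xi\}.$$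
The $D_\xi$ are pairwise disjoint because the $P_\xi$ are. Each $D_\xi$ is dense: let $V$ be open and $a\in V$. The set $\{y:ay\in V,\ \Phi(ay)=a\}$ is in $F'$, so it contains some $y\in P_\xi$. For $x=ay\in V$ we get $\Phi(x)^{-1}x=a^{-1}ay=y\in P_\xi$, so $x\in D_\xi\cap V$. Thus $G$ contains $\omega_1$ disjoint dense sets, a contradiction.

**Step 2. An ideal on $G$.** Let $I=\{G\setminus A:A\in F'\}$. It is a proper ideal closed under countable unions. It contains all singletons. The sets outside $I$ are exactly the $F'$-positive sets, so by Step 1 $I$ is $\omega_1$-saturated.

**Step 3. Transfer to a cardinal.** We want completeness equal to the size of the underlying set. Let $\kappa$ be the least cardinal such that some union of $\kappa$ members of $I$ is not in $I$. Since $G\notin I$ is a union of $|G|$ singletons, $\kappa$ exists and $\kappa\le|G|$. Since $I$ is closed under countable unions, $\kappa>\omega$. Choose $N_\xi\in I$, $\xi<\kappa$, with $\bigcup_\xi N_\xi\notin I$. Replacing $N_\xi$ by $N_\xi\setminus\bigcup_{\zeta<\xi}N_\zeta$ keeps the union and makes the sets disjoint. Put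
$$J=\Big\{A\subseteq\kappa:\ \bigcup_{\xi\in A}N_\xi\in I\Big\}.$$
This is an ideal on $\kappa$. It is proper, since $\bigcup_{\xi<\kappa}N_\xi\notin I$. It contains the singletons. It is $\kappa$-complete, since unions of fewer than $\kappa$ members of $I$ are in $I$. It is $\omega_1$-saturated: disjoint sets $A$ outside $J$ give disjoint sets $\bigcup_{\xi\in A}N_\xi$ outside $I$. So $\kappa$ and $J$ are as in (2), and $\kappa\le|G|$. $\blacksquare$

## 9. A group in which every $\omega_1$-coloring is countable on an open set

For the other half of Theorem B we need a group that is not $\omega_1$-resolvable. It suffices to have the following: for each map $c$ from the group to $\omega_1$ there is a nonempty open $W$ with $c(W)$ countable. For if $D_\xi$, $\xi<\omega_1$, were disjoint and dense, let $c(x)=\xi$ for $x\in D_\xi$ and $c(x)=0$ elsewhere; then $c(W)=\omega_1$ for every nonempty open $W$.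

*The case of a measurable cardinal.* Let $u$ be a normal measure on a measurable cardinal $\kappa$. The subgroups $[W]^{<\omega}$, $W\in u$, of $([\kappa]^{<\omega},\triangle)$ form a base at $\emptyset$ of a group topology, since $[W]^{<\omega}\cap[W']^{<\omega}=[W\cap W']^{<\omega}$ and the group is Abelian. It is Hausdorff because $\kappa\setminus\{i\}\in u$ for each $i$. It has uncountable pseudocharacter because $\bigcap_n[W_n]^{<\omega}=[\bigcap_nW_n]^{<\omega}$ and $\bigcap_nW_n\in u$ is nonempty. Given $c:[\kappa]^{<\omega}\to\omega_1$, Rowbottom's theorem (Jech, *Set Theory*, 3rd ed., Thm 10.22) provides $W\in u$ such that $c$ is constant on each $[W]^n$. So $c$ takes countably many values on the open set $[W]^{<\omega}$. This is even a topological group.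

For an $\omega_1$-saturated ideal we cannot expect constant values. If $\kappa$ splits into two positive sets and $c(\{i\})$ tells us in which of them $i$ lies, then neither value is taken outside a null set. But saturation should leave only countably many values that are taken positively often. The proof below keeps track of all of them, and uses a topology that is controlled one step at a time, so that no homogeneous set is needed.

**Proof of (2)$\Rightarrow$(1) in Theorem B.** Let $I$ be an ideal on $\kappa$ as in (2). Members of $I$ are *null*, the other subsets of $\kappa$ are *positive*, and "a.e. $i$" means all $i<\kappa$ outside a null set.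

**Step 1. $\kappa\ne\omega_1$ (Ulam).** We need this so that unions of $\omega_1$ null sets are null. Suppose $\kappa=\omega_1$. For each $\gamma<\omega_1$ take an injection $e_\gamma:\gamma\to\omega$, and let
$$A_{n,\xi}=\{\gamma>\xi:e_\gamma(\xi)=n\}.$$
For each $\xi$ the set $\bigcup_nA_{n,\xi}=\omega_1\setminus(\xi+1)$ has a countable, hence null, complement. So it is positive, and some $A_{n_\xi,\xi}$ is positive. Uncountably many $\xi$ share one value $n=n_\xi$. For distinct $\xi,\xi'$ the sets $A_{n,\xi}$ and $A_{n,\xi'}$ are disjoint: a common $\gamma$ would give $e_\gamma(\xi)=n=e_\gamma(\xi')$. So we have $\omega_1$ disjoint positive sets, contrary to saturation.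

Hence $\kappa\ge\omega_2$, and by $\kappa$-completeness unions of at most $\omega_1$ null sets are null.

**Step 2. The group.** Let $B=[\kappa]^{<\omega}$ with $\triangle$. Call $V\subseteq B$ open if for each $s\in V$ we have $s\triangle\{i\}\in V$ for a.e. $i$. Clearly $\emptyset$, $B$ and unions of open sets are open. Countable intersections of open sets are open, because countable unions of null sets are null. So this is a topology. Translates of open sets are open: for $s\in b\triangle V$ we have $s\triangle b\in V$, and
$$\{i:s\triangle\{i\}\in b\triangle V\}=\{i:(s\triangle b)\triangle\{i\}\in V\},$$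
which contains a.e. $i$. So the topology is left invariant.

*Hausdorff.* For finite $E\subseteq\kappa$ the set $[\kappa\setminus E]^{<\omega}$ is open, since $s\triangle\{i\}\subseteq\kappa\setminus E$ for $s\subseteq\kappa\setminus E$ and $i\notin E$, and $E$ is null. Let $a\ne b$ and $E=a\cup b$. Then $a\triangle[\kappa\setminus E]^{<\omega}$ and $b\triangle[\kappa\setminus E]^{<\omega}$ are open sets containing $a$ and $b$. They are disjoint: $a\triangle s=b\triangle s'$ implies $a\triangle b=s\triangle s'\subseteq E\cap(\kappa\setminus E)=\emptyset$, so $a=b$.

*Uncountable pseudocharacter.* The set $\{\emptyset\}$ is not open: it would require $\{i\}\in\{\emptyset\}$ for a.e. $i$, so $\kappa$ would be null. If countably many open sets had intersection $\{s\}$, then $\{s\}$ would be open, and so would its translate $\{\emptyset\}$.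

**Step 3. Values that are taken positively often.** Let $c:B\to\omega_1$ be arbitrary. For $s\in B$ we define by recursion on $n$ the set $E_n(s)$ of values that can be reached from $s$ in $n$ steps, with a positive set of choices at each step: $E_0(s)=\{c(s)\}$ and
$$E_{n+1}(s)=\{\xi<\omega_1:P^n_\xi(s)\text{ is positive}\},\qquad P^n_\xi(s)=\{i<\kappa:\xi\in E_n(s\triangle\{i\})\}.$$

**Step 4. All $E_n(s)$ are countable.** This is where saturation enters. We use induction on $n$; the case $n=0$ is clear. Suppose that all $E_n(t)$ are countable, but some $E_{n+1}(s)$ contains distinct $\xi_\alpha$, $\alpha<\omega_1$. Put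
$$Q_\eta=\bigcup_{\eta\le\alpha<\omega_1}P^n_{\xi_\alpha}(s)\qquad(\eta<\omega_1).$$
This is a decreasing sequence of positive sets.

We claim that there is $\eta_0$ with $Q_{\eta_0}\setminus Q_\eta$ null for all $\eta>\eta_0$. Otherwise for each $\theta<\omega_1$ there is $\theta'>\theta$ with $Q_\theta\setminus Q_{\theta'}$ positive. By recursion we get a strictly increasing sequence $(\theta_\nu)_{\nu<\omega_1}$: start with $\theta_0=0$, choose $\theta_{\nu+1}>\theta_\nu$ with $Q_{\theta_\nu}\setminus Q_{\theta_{\nu+1}}$ positive, and take suprema at limits, which are countable. For $\nu<\mu$ we have $Q_{\theta_\mu}\subseteq Q_{\theta_{\nu+1}}$, so the positive sets $Q_{\theta_\nu}\setminus Q_{\theta_{\nu+1}}$ are pairwise disjoint. There are $\omega_1$ of them, contrary to saturation.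

With this $\eta_0$, the set $Q_{\eta_0}\setminus\bigcap_{\eta<\omega_1}Q_\eta=\bigcup_{\eta<\omega_1}(Q_{\eta_0}\setminus Q_\eta)$ is a union of $\omega_1$ null sets (for $\eta\le\eta_0$ they are empty), hence null by Step 1. As $Q_{\eta_0}$ is positive, there is some $i\in\bigcap_{\eta<\omega_1}Q_\eta$. For each $\eta$ there is $\alpha\ge\eta$ with $i\in P^n_{\xi_\alpha}(s)$. So $\xi_\alpha\in E_n(s\triangle\{i\})$ for uncountably many $\alpha$, contradicting the countability of $E_n(s\triangle\{i\})$.

**Step 5. Almost every step loses nothing.** For all $s$ and $n$,
$$E_n(s\triangle\{i\})\subseteq E_{n+1}(s)\quad\text{for a.e. } i. \tag{7}$$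
If $i$ is exceptional, there is $\xi\in E_n(s\triangle\{i\})$ with $\xi\notin E_{n+1}(s)$, that is, $i\in P^n_\xi(s)$ and $P^n_\xi(s)$ is null. So the exceptional $i$ lie in $\bigcup\{P^n_\xi(s):\xi\notin E_{n+1}(s)\}$, a union of at most $\omega_1$ null sets, which is null by Step 1.

**Step 6. The open set.** We collect the points all of whose reachable values are reachable from $\emptyset$. Let $K=\bigcup_nE_n(\emptyset)$, which is countable by Step 4, and let
$$W=\{s\in B:E_n(s)\subseteq K\text{ for all } n\}.$$
Then $\emptyset\in W$. If $s\in W$, then by (7), for a.e. $i$ and all $n$ simultaneously (countably many null sets are discarded),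
$$E_n(s\triangle\{i\})\subseteq E_{n+1}(s)\subseteq K,$$
so $s\triangle\{i\}\in W$. Hence $W$ is open and nonempty. For $s\in W$ we have $c(s)\in E_0(s)\subseteq K$, so $c(W)\subseteq K$ is countable. By the remark at the beginning of this section, $B$ is not $\omega_1$-resolvable. $\blacksquare$
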